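\title{A Banach space with the Radon--Nikodym property\\ and without the asymptotic norming properties}

\begin{abstract}
By a theorem of Ghoussoub and Maurey, each of the asymptotic norming properties ANP-I, ANP-II, ANP-III of James and Ho is equivalent to the Radon--Nikodym property in separable Banach spaces. We show that all three equivalences fail for nonseparable spaces. For $1<p<\infty$, the long James space of continuous functions of finite $p$-variation on $[0,\omega_1]$ that vanish at $0$ has the Radon--Nikodym property and fails ANP-III. It is a dual space of density $\aleph_1$ with an equivalent locally uniformly convex norm. The failure of ANP-III follows from a general criterion whose proof combines a gap estimate in the bidual, Fodor's lemma and an averaging argument. We also determine for which ordinals the corresponding spaces have the asymptotic norming properties, and show that the restriction $p>1$ is sharp.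
\end{abstract}

\section{Introduction}

\subsection*{The question}

All Banach spaces are real. For a Banach space $X$ we write $S_X$ and $B_X$ for its unit sphere and closed unit ball and $X^*$ for its dual, and we regard $X$ as a subspace of $X^{**}$.

A set $\Phi\subset B_{X^*}$ is \emph{norming} for $X$ if $\|x\|=\sup_{\varphi\in\Phi}\varphi(x)$ for all $x\in X$. A sequence $(x_n)$ in $S_X$ is \emph{asymptotically normed by $\Phi$} if for each $\epsilon>0$ there are $\varphi\in\Phi$ and $n_0\in\mathbb{N}$ with $\varphi(x_n)>1-\epsilon$ for all $n\ge n_0$. Consider three properties of a sequence in $X$: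
\begin{itemize}
\item[(I)] it converges;
\item[(II)] it has a convergent subsequence;
\item[(III)] it has a weakly convergent subsequence.
\end{itemize}
For $\mathcal{K}\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, the space $X$ has \emph{$\Phi$-ANP-$\mathcal{K}$} if every sequence in $S_X$ that is asymptotically normed by $\Phi$ has property $\mathcal{K}$. It has the \emph{asymptotic norming property ANP-$\mathcal{K}$} if there are an equivalent norm $N$ on $X$ and a norming set $\Phi$ for $(X,N)$ such that $(X,N)$ has $\Phi$-ANP-$\mathcal{K}$. These properties were introduced by R.~C.~James and A.~Ho. Since (I), (II), (III) are successively weaker,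
\[
\text{ANP-I}\ \Longrightarrow\ \text{ANP-II}\ \Longrightarrow\ \text{ANP-III}.
\]

A bounded set $D\subset X$ is \emph{dentable} if for every $\epsilon>0$ some $x\in D$ lies outside the closed convex hull of $\{y\in D:\|y-x\|\ge\epsilon\}$. The space $X$ has the \emph{Radon--Nikodym property} (RNP) if every nonempty bounded subset of $X$ is dentable; equivalently, every $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite positive measure $\mu$ has a Bochner integrable density with respect to $\mu$.

Both kinds of property concern slices, that is, intersections of a set with open half-spaces. By the Hahn--Banach theorem a dentable set has nonempty slices of arbitrarily small diameter. A sequence is asymptotically normed by $\Phi$ when its tails lie in thinner and thinner slices $\{x\in B_X:\varphi(x)>1-\epsilon\}$ cut by members of $\Phi$, and $\Phi$-ANP-$\mathcal{K}$ says that this forces some form of convergence. In a Hilbert space one may take $\Phi=B_{X^*}$: if $\varphi(x_n)$ and $\varphi(x_m)$ exceed $1-\epsilon$, then $\|x_n+x_m\|>2-2\epsilon$, and the parallelogram law gives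 $\|x_n-x_m\|^2<8\epsilon$, so ANP-I holds. A reflexive space has ANP-III for the trivial reason that every bounded sequence has property (III). In general $\Phi$ must be chosen with care, because a smaller norming set norms fewer sequences. In $\ell_1$ the unit vectors $e_n$ are normed by the single functional $(1,1,\dots)$ and have no weakly convergent subsequence, since they tend to $0$ coordinatewise; so $\Phi=B_{X^*}$ fails, although finitely supported functionals succeed (Section~\ref{sec:l1}).

For separable spaces the relation between the two kinds of property is as close as possible.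

\begin{theorem}[N.~Ghoussoub and B.~Maurey]\label{thm:GM}
Let $X$ be a separable Banach space and $\mathcal{K}\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$. Then $X$ has ANP-$\mathcal{K}$ if and only if $X$ has the RNP.
\end{theorem}

The question treated here, posed as open in \cite{problem}, is whether separability can be dropped: \emph{for each $\mathcal{K}\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$ separately, is ANP-$\mathcal{K}$ equivalent to the RNP in every Banach space?}

One would guess that it is. The RNP is determined by separable subspaces. For a \emph{fixed} pair $(N,\Phi)$ the property $\Phi$-ANP-$\mathcal{K}$ is determined by separable subspaces as well, since every sequence lies in one. And by Theorem~\ref{thm:GM} every separable subspace $Y$ of a space with the RNP carries a good pair $(N_Y,\Phi_Y)$. What is missing is a single pair that serves all $Y$ at once. We show that such a pair need not exist.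

\subsection*{Results}

Fix $1\le p<\infty$. For a set $A$ of ordinals and a real function $F$ defined at least on $A$, the \emph{$p$-variation} of $F$ on $A$ is
\[
v(F;A)=\sup\Big\{\Big(\sum_{i=1}^m|F(t_i)-F(t_{i-1})|^p\Big)^{1/p}:\ m\ge0,\ t_0<t_1<\dots<t_m\text{ in }A\Big\}.
\]
If $0\in A$, let $V_p(A)$ be the space of all $F\colon A\to\mathbb{R}$ with $F(0)=0$ and $\|F\|:=v(F;A)<\infty$. For an ordinal $\eta$ and $\alpha<\eta$ let $u_\alpha=\mathbf{1}_{(\alpha,\eta]}$, the function on $[0,\eta]$ that steps from $0$ to $1$ just after $\alpha$, and put
\[
X_p(\eta)=\overline{\operatorname{span}}\{u_\alpha:\alpha<\eta\}\subset V_p([0,\eta]).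
\]
Corollary~\ref{cor:structure} identifies $X_p(\eta)$ with the space of continuous members of $V_p([0,\eta])$. The space $X_2(\omega_1)$ is a long James space $J(\omega_1)$.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$. Then $X_p(\omega_1)$ has the RNP but not ANP-III, hence neither ANP-II nor ANP-I. Conversely, for every Banach space and each $\mathcal{K}\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, ANP-$\mathcal{K}$ implies the RNP.
\end{theorem}

So the answer is negative for each of $\mathcal{K}=\mathrm{I},\mathrm{II},\mathrm{III}$, and it is the implication from the RNP to ANP-$\mathcal{K}$ that fails. No assumption beyond ZFC is used. The next theorem locates the failure. Recall that a norm is \emph{locally uniformly convex} if $\|x_n-x\|\to0$ whenever $\|x\|=\|x_n\|=1$ and $\|x+x_n\|\to2$, and that the \emph{density} of a space is the least cardinality of a dense subset.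

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For $1<p<\infty$ and every ordinal $\eta$, the space $X_p(\eta)$ has the RNP. For each $\mathcal{K}$, it has ANP-$\mathcal{K}$ if and only if $\eta<\omega_1$.
\item[(b)] The restriction $p>1$ is sharp: for every $\eta$, the space $X_1(\eta)$ is isometric to $\ell_1([0,\eta))$ and has ANP-I.
\item[(c)] For $1<p<\infty$, the space $X_p(\omega_1)$ is isometric to a dual space, has density $\aleph_1$, and admits an equivalent locally uniformly convex norm.
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:GM} the density $\aleph_1$ is the least possible for a counterexample. It is known that ANP-I, ANP-II and ANP-III are equivalent to one another in every space with an equivalent locally uniformly convex norm; part (c) shows that even in this class, and among dual spaces, they are not equivalent to the RNP.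

The failure of ANP-III comes from a general criterion, Theorem~\ref{thm:criterion}. Section~\ref{sec:example} shows its idea on the space $X_2(\omega+1)$, Section~\ref{sec:criterion} proves it, and Section~\ref{sec:fail} applies it. Section~\ref{sec:rnp} establishes the RNP and completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:sharp}(a). Sections~\ref{sec:l1} and~\ref{sec:dual} prove parts (b) and (c).

\section{Background and the easy implication}\label{sec:background}

\subsection*{The Radon--Nikodym property}
Besides Theorem~\ref{thm:GM} we use two textbook facts.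
\begin{itemize}
\item[(R1)] A Banach space has the RNP if and only if all its separable closed subspaces do \cite[Theorem~III.3.2]{DU}.
\item[(R2)] (Dunford--Pettis) Every separable dual space has the RNP \cite[Theorem~III.3.1]{DU}.
\end{itemize}

\begin{lemma}\label{lem:heredity}
ANP-$\mathcal{K}$ is invariant under isomorphisms and passes to closed subspaces.
\end{lemma}

\begin{proof}
An isomorphism transports the pair $(N,\Phi)$. Let $(X,N)$ have $\Phi$-ANP-$\mathcal{K}$ and let $Y\subset X$ be a closed subspace. The set $\Phi|_Y$ of restrictions is norming for $(Y,N)$. A sequence in the unit sphere of $(Y,N)$ that is asymptotically normed by $\Phi|_Y$ is asymptotically normed by $\Phi$, so it has property $\mathcal{K}$ in $X$. A norm or weak limit in $X$ of elements of $Y$ lies in $Y$, because $Y$ is weakly closed, and it is a limit in the same sense in $Y$, because every member of $Y^*$ extends to $X$.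
\end{proof}

\begin{proposition}\label{prop:easy}
For every Banach space and each $\mathcal{K}$, ANP-$\mathcal{K}$ implies the RNP.
\end{proposition}

\begin{proof}
If $X$ has ANP-$\mathcal{K}$, then each separable closed subspace has ANP-$\mathcal{K}$ by Lemma~\ref{lem:heredity}, hence the RNP by Theorem~\ref{thm:GM}. Now apply (R1).
\end{proof}

\subsection*{Ordinals}
A \emph{limit ordinal} is a nonzero ordinal that is not a successor, and $\omega_1$ is the first uncountable ordinal. Intervals of ordinals carry the order topology: $0$ and successor ordinals are isolated, and the sets $(\beta,\lambda]$, $\beta<\lambda$, form a neighborhood base at a limit ordinal $\lambda$. We write $\lim_{\alpha\nearrow\lambda}g(\alpha)=c$ if for each $\epsilon>0$ there is $\beta<\lambda$ with $|g(\alpha)-c|<\epsilon$ for $\beta<\alpha<\lambda$. Thus $F\colon[0,\eta]\to\mathbb{R}$ is continuous if and only if $F(\lambda)=\lim_{t\nearrow\lambda}F(t)$ for every limit ordinal $\lambda\le\eta$. Every countable limit ordinal is the supremum of a strictly increasing sequence.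

A set $C\subset[0,\omega_1)$ is a \emph{club} if it is closed and unbounded in $[0,\omega_1)$, and $E\subset[0,\omega_1)$ is \emph{stationary} if it meets every club. Any two clubs meet, so every club is stationary; in particular the set of all countable limit ordinals is stationary. A stationary set meets each club $[\gamma,\omega_1)$, so it is unbounded and therefore uncountable.

\begin{lemma}[Fodor]\label{lem:fodor}
Let $E\subset[0,\omega_1)$ be stationary and let $\lambda\mapsto\beta_\lambda$ be a function on $E$ with ordinal values $\beta_\lambda<\lambda$. Then this function is constant on a stationary subset of $E$.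
\end{lemma}

\section{The spaces $V_p(A)$ and step functions}\label{sec:spaces}

Let $1\le p<\infty$ and let $A$ be a set of ordinals containing $0$. By Minkowski's inequality $v(\,\cdot\,;A)$ is a seminorm, and for $F\in V_p(A)$ and $t\in A$,
\begin{equation}\label{eq:eval}
|F(t)|=|F(t)-F(0)|\le\|F\|.
\end{equation}
So it is a norm on $V_p(A)$ that dominates the supremum norm, and the evaluations $\delta_t\colon F\mapsto F(t)$ have norm at most $1$. The space is complete: a Cauchy sequence $(F_n)$ converges pointwise to some $F$, and if $\|F_n-F_m\|\le\epsilon$ for $n,m\ge n_0$, then letting $m\to\infty$ in each finite sum gives $v(F_n-F;A)\le\epsilon$ for $n\ge n_0$.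

Each $u_\alpha$ has norm $1$ and is continuous, because $(\alpha,\eta]=[\alpha+1,\eta]$ is open and closed in $[0,\eta]$. By \eqref{eq:eval}, norm convergence implies uniform convergence. Hence
\begin{equation}\label{eq:cont}
\text{every }F\in X_p(\eta)\text{ is continuous on }[0,\eta].
\end{equation}

The norm of a combination of the $u_\alpha$ depends only on the coefficients in their order.

\begin{lemma}\label{lem:step}
Let $\alpha_1<\dots<\alpha_m<\eta$ and $c_1,\dots,c_m\in\mathbb{R}$. Put $s_0=0$ and $s_j=c_1+\dots+c_j$. Then
\begin{equation}\label{eq:step}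
\Big\|\sum_{j=1}^mc_ju_{\alpha_j}\Big\|=\max\Big\{\Big(\sum_{l=1}^k|s_{j_l}-s_{j_{l-1}}|^p\Big)^{1/p}:\ 0\le j_0<\dots<j_k\le m\Big\}.
\end{equation}
Consequently:
\begin{itemize}
\item[(a)] if $A\subset[0,\eta)$ has order type $\xi$, then $\overline{\operatorname{span}}\{u_\alpha:\alpha\in A\}$ is isometric to $X_p(\xi)$;
\item[(b)] if $\alpha_1<\beta_1<\alpha_2<\beta_2<\dots<\alpha_n<\beta_n<\eta$, then $\big\|\sum_{i=1}^n(u_{\alpha_i}-u_{\beta_i})\big\|\le(2n)^{1/p}$.
\end{itemize}
\end{lemma}

\begin{proof}
The function $\sum_jc_ju_{\alpha_j}$ equals $s_0$ on $[0,\alpha_1]$, equals $s_j$ on $(\alpha_j,\alpha_{j+1}]$ for $1\le j<m$, and equals $s_m$ on $(\alpha_m,\eta]$. These $m+1$ consecutive intervals are nonempty. An increasing sequence $t_0<t_1<\cdots$ visits them in nondecreasing order, a step inside one interval contributes $0$, and every strictly increasing choice of intervals occurs. This gives \eqref{eq:step}.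

For (a), let $h\colon[0,\xi)\to A$ be the order isomorphism. By \eqref{eq:step} the assignment $u_\gamma\mapsto u_{h(\gamma)}$ defines a linear isometry between the spans, which extends to the closures. For (b), there are $m=2n$ coefficients $1,-1,1,-1,\dots$, so all $s_j$ lie in $\{0,1\}$, and each sum in \eqref{eq:step} has at most $2n$ terms, each at most $1$.
\end{proof}

Estimate (b) is the only place where the exponent matters: $n$ disjoint bumps $u_{\alpha_i}-u_{\beta_i}=\mathbf{1}_{(\alpha_i,\beta_i]}$ add up to a vector of norm $o(n)$ when $p>1$.

We shall repeatedly discard limit points when computing a variation.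

\begin{lemma}\label{lem:replace}
Let $A_0\subset A$ be sets of ordinals and $F\colon A\to\mathbb{R}$. Suppose that each $t\in A\setminus A_0$ is a limit ordinal, is the supremum of $A_0\cap[0,t)$, and satisfies $F(t)=\lim F(s)$ as $s\nearrow t$ in $A_0$. Then $v(F;A)=v(F;A_0)$.
\end{lemma}

\begin{proof}
Let $t_0<\dots<t_m$ in $A$ and $\epsilon>0$. If $t_i\in A_0$, put $t_i'=t_i$. Otherwise choose $t_i'\in A_0$ with $t_i'<t_i$, with $|F(t_i')-F(t_i)|<\epsilon$, and with $t_i'>t_{i-1}$ if $i\ge1$. Then $t_{i-1}'\le t_{i-1}<t_i'$, so $(t_i')$ is increasing in $A_0$, and each increment of $F$ has changed by less than $2\epsilon$. Letting $\epsilon\to0$ gives $\sum_i|F(t_i)-F(t_{i-1})|^p\le v(F;A_0)^p$. The inequality $v(F;A_0)\le v(F;A)$ holds since $A_0\subset A$.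
\end{proof}

\section{One limit ordinal: the space $X_2(\omega+1)$}\label{sec:example}

The space $X=X_2(\omega+1)$ consists of functions on $\{0,1,2,\dots,\omega,\omega+1\}$ and is spanned by $u_0,u_1,\dots$ and $u_\omega=\mathbf{1}_{\{\omega+1\}}$. The sequence $(u_n)$ has no weakly convergent subsequence: a weak limit would be the pointwise limit $\mathbf{1}_{[\omega,\omega+1]}$, which is discontinuous at $\omega$, against \eqref{eq:cont}. So a pair $(N,\Phi)$ that witnesses ANP-III must keep every subsequence of $(u_n/N(u_n))$ from being asymptotically normed. We first show that the variation norm cannot do this, and then how a renorming does it.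

\begin{example}[the variation norm fails for every $\Phi$]\label{ex:fail}
Let $\Phi$ be any norming set for the variation norm and let $\epsilon>0$. The vector $u_0+u_\omega$ has partial sums $0,1,2$, so its norm is $2$ by \eqref{eq:step}. Choose $\varphi\in\Phi$ with $\varphi(u_0+u_\omega)>2-\epsilon$; then $\varphi(u_0)>1-\epsilon$, since $\varphi(u_\omega)\le1$. For $n\ge1$ the vector
\[
w_n=u_0+u_\omega+\tfrac12(u_0-u_n)
\]
has partial sums $0,\frac32,1,2$. In \eqref{eq:step} it suffices to consider chains from the first index to the last, since adjoining an endpoint only adds a term. The four such chains give the sums of squares $4$, $\frac94+\frac14$, $1+1$ and $\frac94+\frac14+1$, so $\|w_n\|=2$. From $\varphi(w_n)\le2$ we get $\frac12(\varphi(u_0)-\varphi(u_n))<\epsilon$, hence $\varphi(u_n)>1-3\epsilon$ for all $n\ge1$. Thus $(u_n)$ is asymptotically normed by $\Phi$, and $\Phi$-ANP-III fails.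
\end{example}

\begin{example}[a renorming that removes the obstruction]\label{ex:repair}
Let $N(F)^2=\|F\|^2+\sup_{m<\omega}F(m)^2$. By \eqref{eq:eval}, $\|F\|\le N(F)\le\sqrt2\,\|F\|$. Let $\Psi$ be the set of functionals $\sum_{i=1}^kc_i(\delta_{t_i}-\delta_{t_{i-1}})$ with $\sum_ic_i^2\le1$ and $t_0<\dots<t_k$ all \emph{different from $\omega$}. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:replace}, $\Psi$ is norming for $\|\cdot\|$, and therefore
\[
\Phi=\{\theta\psi+\rho\,\delta_m:\ \psi\in\Psi,\ m<\omega,\ \theta,\rho\in\mathbb{R},\ \theta^2+\rho^2\le1\}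
\]
is norming for $N$. Now $N(u_n)=\sqrt2$ for $n<\omega$, while $N(u_\omega)=1$. A functional $\varphi\in\Phi$ involves finitely many points, none equal to $\omega$, and at these points $u_n$ and $u_\omega$ agree for large $n$. So $\varphi(u_n)=\varphi(u_\omega)\le1$ for large $n$, and no subsequence of $(u_n/\sqrt2)$ is asymptotically normed by $\Phi$.
\end{example}

The repair has two ingredients: the members of $\Phi$ do not distinguish $u_n$ from $u_\omega$ for large $n$, and the function $\alpha\mapsto N(u_\alpha)$ drops at $\omega$. If $\eta$ is countable and $\lambda_1,\lambda_2,\dots$ are the limit ordinals below $\eta$, a drop at each of them can be paid for: the norm $N(F)^2=\|F\|^2+\sum_k2^{-k}\sup_{t<\lambda_k}F(t)^2$ has $N(u_\alpha)^2=1+\sum_{\lambda_k>\alpha}2^{-k}$. On $[0,\omega_1)$ the budget runs out. A nonincreasing real function $h$ cannot satisfy $h(\lambda)<\inf_{\alpha<\lambda}h(\alpha)$ at every countable limit ordinal $\lambda$, because the intervals between these two numbers would be uncountably many disjoint open intervals of $\mathbb{R}$.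

This is not yet a proof, since for an arbitrary pair $(N,\Phi)$ the function $\alpha\mapsto N(u_\alpha)$ need not be monotone, and $\Phi$ may contain functionals that see a given limit ordinal. The next section supplies the substitutes. The drop becomes a gap between two numbers attached to a point of the bidual; Fodor's lemma replaces monotonicity; and an average over many limit ordinals replaces the blindness of $\Phi$.

\section{A criterion for the failure of ANP-III}\label{sec:criterion}

\begin{theorem}\label{thm:criterion}
Let $X$ be a Banach space, $E\subset[0,\omega_1)$ a stationary set of limit ordinals, and $(x_\alpha)_{\alpha<\omega_1}$ a family in $X$ such that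
\begin{itemize}
\item[(1)] for each $\lambda\in E$ there is $L_\lambda\in X^{**}\setminus X$ with $\lim_{\alpha\nearrow\lambda}f(x_\alpha)=L_\lambda(f)$ for all $f\in X^*$;
\item[(2)] $\displaystyle\inf_n\ \sup\Big\{\frac1n\Big\|\sum_{i=1}^n(x_{\lambda_i}-L_{\lambda_i})\Big\|_{X^{**}}:\ \lambda_1<\dots<\lambda_n\text{ in }E\Big\}=0$.
\end{itemize}
Then $X$, and every Banach space containing an isomorphic copy of $X$, fails ANP-III.
\end{theorem}

Condition (1) says that the family has a jump $x_\lambda-L_\lambda\neq0$ at each $\lambda\in E$, and (2) says that the jumps cancel on average, uniformly in the choice of the ordinals.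

We first extract from ANP-III the one consequence that we need: $\Phi$ norms $X$, but it cannot norm a weak* sequential limit that lies outside $X$. For an equivalent norm $N$ on $X$ let $B^*_N=\{f\in X^*:|f(x)|\le N(x)\text{ for all }x\}$ be the dual unit ball.

\begin{lemma}[gap lemma]\label{lem:gap}
Let $N$ be an equivalent norm on $X$ and let $\Phi$ be a norming set for $(X,N)$ such that $(X,N)$ has $\Phi$-ANP-III. Let $(w_n)$ be a sequence in $X$ and let $L\in X^{**}\setminus X$ satisfy $f(w_n)\to L(f)$ for all $f\in X^*$. Then
\[
\sup_{\varphi\in\Phi}L(\varphi)<\sup_{f\in B^*_N}L(f).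
\]
\end{lemma}

\begin{proof}
Let $a=\sup_{f\in B^*_N}L(f)$. Then $a>0$, because $L\ne0$ and $B^*_N$ is symmetric. Since $\Phi\subset B^*_N$, the left side is at most $a$; suppose that it equals $a$. We would like to test ANP-III on the normalized $w_n$, but $N(w_n)$ may stay well above $a$, and then these vectors are not asymptotically normed. Convex combinations correct this.

\emph{For each $k$ there is $y_k\in\operatorname{conv}\{w_n:n\ge k\}$ with $N(y_k)<a+\frac1k$.} Otherwise this convex set is disjoint from the open $N$-ball of radius $a+\frac1k$ about $0$. The Hahn--Banach theorem separates them by a functional $f$, which we normalize to have dual norm $1$; its supremum over the ball is $a+\frac1k$, so $f(w_n)\ge a+\frac1k$ for all $n\ge k$. Then $L(f)\ge a+\frac1k$ with $f\in B^*_N$, contrary to the definition of $a$.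

For every $f\in X^*$ the number $f(y_k)$ is a convex combination of the numbers $f(w_n)$, $n\ge k$, so $f(y_k)\to L(f)$. For $f\in B^*_N$ this gives $\liminf_kN(y_k)\ge L(f)$; hence $\liminf_kN(y_k)\ge a$ and $N(y_k)\to a$. Put $z_k=y_k/N(y_k)$ for large $k$. Then $N(z_k)=1$ and $f(z_k)\to L(f)/a$ for all $f\in X^*$. Given $\epsilon>0$, choose $\varphi\in\Phi$ with $L(\varphi)>a(1-\epsilon)$; then $\varphi(z_k)>1-\epsilon$ for large $k$. So $(z_k)$ is asymptotically normed by $\Phi$, and a subsequence converges weakly to some $z\in X$. It follows that $L(f)=af(z)$ for all $f\in X^*$, that is, $L=az\in X$, a contradiction.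
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:heredity} it suffices to show that $X$ fails ANP-III. Suppose that $N$ is an equivalent norm and $\Phi$ a norming set for $(X,N)$ with $\Phi$-ANP-III. Fix $C>0$ with $N(x)\le C\|x\|$ for all $x$; then $\|f\|\le C$ for $f\in B^*_N$. For $\lambda\in E$ put
\[
a_\lambda=\sup_{f\in B^*_N}L_\lambda(f),\qquad b_\lambda=\sup_{\varphi\in\Phi}L_\lambda(\varphi).
\]

\emph{Step 1: a gap at every $\lambda\in E$.} Choose a sequence $\alpha_n\nearrow\lambda$, which exists because $\lambda$ is countable. By (1), Lemma~\ref{lem:gap} applies to $w_n=x_{\alpha_n}$ and gives $b_\lambda<a_\lambda$.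

\emph{Step 2: making the gaps uniform.} The gap depends on $\lambda$, and the lower bound $a_\lambda$ is felt by the vectors $x_\alpha$ only for $\alpha$ close to $\lambda$. We need many $\lambda$ for which both the gap and the meaning of ``close'' are the same. For $\lambda\in E$ choose rationals $r_\lambda,s_\lambda$ with $b_\lambda<r_\lambda<s_\lambda<a_\lambda$, and $f_\lambda\in B^*_N$ with $L_\lambda(f_\lambda)>s_\lambda$. By (1) there is $\beta_\lambda<\lambda$ with
\[
f_\lambda(x_\alpha)>s_\lambda\qquad\text{for }\beta_\lambda<\alpha<\lambda.
\]
By Lemma~\ref{lem:fodor}, $\beta_\lambda$ takes a constant value $\beta$ on a stationary, hence uncountable, subset of $E$. There are only countably many pairs of rationals, so $(r_\lambda,s_\lambda)$ takes a constant value $(r,s)$ on an uncountable subset $S$ of that set. Every $\lambda\in S$ satisfies $\lambda>\beta_\lambda=\beta$.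

\emph{Step 3: averaging.} If $\mu<\lambda$ are in $S$, then $f_\lambda(x_\mu)>s$, so some $\varphi\in\Phi$ has $\varphi(x_\mu)>s$, while $L_\mu(\varphi)<r$. For a single $\mu$ this is no contradiction: $\varphi$ merely detects the jump at $\mu$. The point is that one functional $f_\lambda$ serves all $\mu\in S$ below $\lambda$, so that an average of the $x_\mu$ still has large norm, and the functional in $\Phi$ that norms the average must detect many jumps at once.

By (2) there is $n$ such that $\frac1n\big\|\sum_{i\le n}(x_{\lambda_i}-L_{\lambda_i})\big\|<\frac{s-r}{C}$ for all $\lambda_1<\dots<\lambda_n$ in $E$. Pick $\lambda_1<\dots<\lambda_n<\lambda$ in $S$ and let $y=\frac1n\sum_{i\le n}x_{\lambda_i}$. Since $\beta<\lambda_i<\lambda$, we have $f_\lambda(x_{\lambda_i})>s$ for each $i$, so $N(y)\ge f_\lambda(y)>s$. As $\Phi$ is norming, there is $\varphi\in\Phi$ with $\varphi(y)>s$. On the other hand $L_{\lambda_i}(\varphi)\le b_{\lambda_i}<r$ for each $i$. Since $\|\varphi\|\le C$,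
\[
s-r<\frac1n\sum_{i=1}^n\big(\varphi(x_{\lambda_i})-L_{\lambda_i}(\varphi)\big)\le\frac Cn\Big\|\sum_{i=1}^n(x_{\lambda_i}-L_{\lambda_i})\Big\|<s-r,
\]
a contradiction.
\end{proof}

\begin{remark}
The condition $L_\lambda\notin X$ is used only in the gap lemma; without it, $x_\alpha=0$ and $L_\lambda=0$ would satisfy the hypotheses in a Hilbert space. Condition (2) is used only in Step~3. Stationarity is used only to find the common $\beta$, and uncountability of $E$ would not provide one: on the set $\{\mu+\omega:\mu\text{ a countable limit ordinal}\}$ the function $\mu+\omega\mapsto\mu$ is injective and satisfies $\beta_\lambda<\lambda$.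
\end{remark}

\section{$X_p(\omega_1)$ fails ANP-III}\label{sec:fail}

\begin{proposition}\label{prop:fail}
For $1<p<\infty$, every Banach space that contains an isomorphic copy of $X_p(\omega_1)$ fails ANP-III.
\end{proposition}

\begin{proof}
We apply Theorem~\ref{thm:criterion} with $X=X_p(\omega_1)$, $x_\alpha=u_\alpha$, and $E$ the stationary set of all countable limit ordinals.

\emph{Condition (1).} Let $\lambda\in E$ and $f\in X^*$. The function $\alpha\mapsto f(u_\alpha)$ is bounded by $\|f\|$. If it has no limit as $\alpha\nearrow\lambda$, its upper and lower limits differ, so there are reals $c$ and $\delta>0$ such that both $f(u_\alpha)\ge c+\delta$ and $f(u_\alpha)\le c$ hold for $\alpha$ arbitrarily close to $\lambda$. Choosing alternately, we get $\alpha_1<\beta_1<\alpha_2<\beta_2<\dots<\lambda$ with $f(u_{\alpha_i})-f(u_{\beta_i})\ge\delta$ for all $i$. Lemma~\ref{lem:step}(b) gives $n\delta\le\|f\|(2n)^{1/p}$ for all $n$, which is impossible since $p>1$. So $L_\lambda(f)=\lim_{\alpha\nearrow\lambda}f(u_\alpha)$ exists; it is linear in $f$ and $|L_\lambda(f)|\le\|f\|$, so $L_\lambda\in X^{**}$. If $L_\lambda$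 were an element $F\in X$, then for every $t\le\omega_1$,
\[
F(t)=L_\lambda(\delta_t)=\lim_{\alpha\nearrow\lambda}u_\alpha(t)=\mathbf{1}_{[\lambda,\omega_1]}(t).
\]
This function is discontinuous at $\lambda$, contrary to \eqref{eq:cont}. Hence $L_\lambda\notin X$.

\emph{Condition (2).} Let $\lambda_1<\dots<\lambda_n$ in $E$, put $\lambda_0=0$, and let $f\in B_{X^*}$. For any $\alpha_i$ with $\lambda_{i-1}<\alpha_i<\lambda_i$, Lemma~\ref{lem:step}(b) with $\beta_i=\lambda_i$ gives $\big|\sum_i(f(u_{\alpha_i})-f(u_{\lambda_i}))\big|\le(2n)^{1/p}$. Letting $\alpha_i\nearrow\lambda_i$ for $i=1,\dots,n$ in turn and taking the supremum over $f$, we obtain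
\[
\frac1n\Big\|\sum_{i=1}^n(u_{\lambda_i}-L_{\lambda_i})\Big\|\le\frac{(2n)^{1/p}}{n},
\]
and the right side tends to $0$ since $p>1$.
\end{proof}

\section{$X_p(\eta)$ has the Radon--Nikodym property}\label{sec:rnp}

Throughout this section $1\le p<\infty$. By (R1) and Lemma~\ref{lem:step}(a) only countable ordinals $\xi$ need to be considered, and by (R2) it is enough to place $X_p(\xi)$ inside a separable dual space. The candidate is $V_p([0,\xi])$: unlike that of $X_p(\xi)$, its unit ball is closed under pointwise limits. We recall the Dixmier--Ng theorem \cite{Ng}: \emph{if the closed unit ball of a normed space is compact for some Hausdorff locally convex topology on the space, then the space is isometric to a dual Banach space.}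

\begin{lemma}\label{lem:dual}
For every set $A$ of ordinals with $0\in A$, the space $V_p(A)$ is isometric to a dual space.
\end{lemma}

\begin{proof}
The topology of pointwise convergence is Hausdorff and locally convex. By \eqref{eq:eval} the unit ball is the set of all $F\in[-1,1]^A$ with $F(0)=0$ and $\sum_i|F(t_i)-F(t_{i-1})|^p\le1$ for all $t_0<\dots<t_m$ in $A$. Each of these conditions is closed in the product topology, so the ball is compact by Tychonoff's theorem.
\end{proof}

For separability we approximate $F$ by step functions, advancing through the ordinals. The limit stages require that little variation remains just below a limit ordinal.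

\begin{lemma}\label{lem:tail}
Let $\lambda$ be a limit ordinal, let $A$ be a set of ordinals with $\sup(A\cap[0,\lambda))=\lambda$, and let $F\colon A\to\mathbb{R}$ satisfy $v(F;A)<\infty$. Then $v(F;A\cap[\beta,\lambda))\to0$ as $\beta\nearrow\lambda$, and the limit $F(\lambda^-)$ of $F(t)$ as $t\nearrow\lambda$ in $A$ exists.
\end{lemma}

\begin{proof}
The quantity $v(F;A\cap[\beta,\lambda))$ is nonincreasing in $\beta$. If it does not tend to $0$, there is $\delta>0$ with $v(F;A\cap[\beta,\lambda))>\delta$ for all $\beta<\lambda$. Choose a finite increasing sequence $\sigma_1$ in $A\cap[0,\lambda)$ along which the $p$-th powers of the increments sum to more than $\delta^p$. Since $\lambda$ is a limit ordinal, $\max\sigma_1+1<\lambda$, and we may choose $\sigma_2$ with the same property in $A\cap[\max\sigma_1+1,\lambda)$, and so on. Concatenating $\sigma_1,\dots,\sigma_m$ gives $v(F;A)^p\ge m\delta^p$ for all $m$, a contradiction. The nonempty sets $F(A\cap[\beta,\lambda))$ decrease with $\beta$ and have diameter at most $v(F;A\cap[\beta,\lambda))$, so their closures have exactly one common point, which is the required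 limit.
\end{proof}

\begin{proposition}\label{prop:structure}
Let $F\in V_p([0,\eta])$, and let $W_F$ be the closed span of the functions $u_\gamma$, $\gamma<\eta$, and $\mathbf{1}_{[\lambda,\eta]}$, where $\lambda\le\eta$ ranges over the limit ordinals at which $F$ is discontinuous. Then $F\in W_F$.
\end{proposition}

\begin{proof}
For $\alpha\le\eta$ let $F^\alpha(t)=F(\min(t,\alpha))$, the function $F$ frozen at $\alpha$. We show by induction that $F^\alpha\in W_F$; then $F=F^\eta\in W_F$. First, $F^0=0$. Next, $F^{\gamma+1}=F^\gamma+(F(\gamma+1)-F(\gamma))u_\gamma$, as one sees separately for $t\le\gamma$ and $t\ge\gamma+1$.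

Let $\lambda\le\eta$ be a limit ordinal and let $j=F(\lambda)-F(\lambda^-)$ be the jump at $\lambda$, which exists by Lemma~\ref{lem:tail}. Then $j\mathbf{1}_{[\lambda,\eta]}\in W_F$, since $j=0$ when $F$ is continuous at $\lambda$. For $\beta<\lambda$ consider $D=F^\lambda-F^\beta-j\mathbf{1}_{[\lambda,\eta]}$. It equals $0$ on $[0,\beta]$, equals $F(t)-F(\beta)$ for $t\in[\beta,\lambda)$, and equals $F(\lambda^-)-F(\beta)$ on $[\lambda,\eta]$. Define $H$ on $[\beta,\lambda]$ by $H=F$ on $[\beta,\lambda)$ and $H(\lambda)=F(\lambda^-)$. Then $D(t)=H(\mu(t))-F(\beta)$ with the nondecreasing map $\mu(t)=\min(\max(t,\beta),\lambda)$. The nonzero increments of $D$ along an increasing sequence are therefore increments of $H$ along an increasing sequence in $[\beta,\lambda]$, and Lemma~\ref{lem:replace} gives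
\[
\|D\|\le v(H;[\beta,\lambda])=v(H;[\beta,\lambda))=v(F;[\beta,\lambda)).
\]
By Lemma~\ref{lem:tail} the right side tends to $0$ as $\beta\nearrow\lambda$. So $F^\lambda$ is in the closure of the set of vectors $F^\beta+j\mathbf{1}_{[\lambda,\eta]}$, $\beta<\lambda$, which lie in $W_F$ by the induction hypothesis.
\end{proof}

\begin{corollary}\label{cor:structure}
\begin{itemize}
\item[(a)] $X_p(\eta)=\{F\in V_p([0,\eta]):F\text{ is continuous}\}$ for every ordinal $\eta$.
\item[(b)] $V_p([0,\xi])$ is separable for every $\xi<\omega_1$.
\end{itemize}
\end{corollary}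

\begin{proof}
If $F$ is continuous, then $W_F=X_p(\eta)$; together with \eqref{eq:cont} this gives (a). For (b), every $W_F$ lies in the closed span of the countably many functions $\mathbf{1}_{[\gamma,\xi]}$, $1\le\gamma\le\xi$.
\end{proof}

\begin{proposition}\label{prop:rnp}
$X_p(\eta)$ has the RNP for every ordinal $\eta$.
\end{proposition}

\begin{proof}
Let $Y\subset X_p(\eta)$ be a separable closed subspace. Each point of a countable dense subset of $Y$ is a limit of a sequence of finite combinations of the $u_\alpha$, so $Y\subset\overline{\operatorname{span}}\{u_\alpha:\alpha\in A\}$ for a countable set $A\subset[0,\eta)$. The order type $\xi$ of $A$ is countable, and by Lemma~\ref{lem:step}(a), $Y$ is isometric to a closed subspace of $X_p(\xi)\subset V_p([0,\xi])$. The latter space is a separable dual by Lemma~\ref{lem:dual} and Corollary~\ref{cor:structure}(b), so it has the RNP by (R2). By (R1), $Y$ has the RNP, and by (R1) again so does $X_p(\eta)$.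
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Propositions~\ref{prop:rnp}, \ref{prop:fail} and~\ref{prop:easy}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The RNP is Proposition~\ref{prop:rnp}. If $\eta<\omega_1$, then $X_p(\eta)$ is the closed span of countably many vectors, so it is separable, and Theorem~\ref{thm:GM} gives ANP-I, ANP-II and ANP-III. If $\eta\ge\omega_1$, then Lemma~\ref{lem:step}(a) with $A=[0,\omega_1)$ gives an isometric copy of $X_p(\omega_1)$ in $X_p(\eta)$. So $X_p(\eta)$ fails ANP-III by Proposition~\ref{prop:fail}, and hence fails ANP-II and ANP-I.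
\end{proof}

\section{The case $p=1$}\label{sec:l1}

For $p=1$ the chain $0<1<\dots<m$ in \eqref{eq:step} gives $\|\sum_jc_ju_{\alpha_j}\|\ge\sum_j|c_j|$, and the reverse inequality is the triangle inequality. So $u_\alpha\mapsto e_\alpha$ extends to an isometry of $X_1(\eta)$ onto $\ell_1([0,\eta))$, and Theorem~\ref{thm:sharp}(b) follows from the next proposition.

\begin{proposition}\label{prop:l1}
For every set $\Gamma$, the space $\ell_1(\Gamma)$ has ANP-I.
\end{proposition}

Two choices are to be made. The functionals in $\Phi$ will be finitely supported, so that they pass to coordinatewise limits. And the norm must be changed: if $\gamma\neq\gamma'$ and $\Phi$ is norming for $\|\cdot\|_1$, then a $\varphi\in\Phi$ with $\varphi(e_\gamma+e_{\gamma'})>2-\epsilon$ exceeds $1-\epsilon$ at both vectors, so the divergent sequence $e_\gamma,e_{\gamma'},e_\gamma,\dots$ is asymptotically normed. Adding the $\ell_2$-norm excludes this.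

\begin{proof}
Let $N(x)=(\|x\|_1^2+\|x\|_2^2)^{1/2}$. Since $\|x\|_2\le\|x\|_1$, this is an equivalent norm. With $c_{00}(\Gamma)$ the finitely supported functions on $\Gamma$, acting by $f(x)=\sum_\gamma f(\gamma)x(\gamma)$, let
\[
\Phi=\{\theta f+\rho g:\ f,g\in c_{00}(\Gamma),\ \|f\|_\infty\le1,\ \|g\|_2\le1,\ \theta,\rho\ge0,\ \theta^2+\rho^2\le1\}.
\]
We have $|\theta f(x)+\rho g(x)|\le\theta\|x\|_1+\rho\|x\|_2\le N(x)$, so $\Phi\subset B^*_N$. For $x\neq0$ take $\theta=\|x\|_1/N(x)$ and $\rho=\|x\|_2/N(x)$; since $\sup_ff(x)=\|x\|_1$ and $\sup_gg(x)=\|x\|_2$, the supremum of $\theta f(x)+\rho g(x)$ is $N(x)$. So $\Phi$ is norming.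

Let $N(x_n)=1$ and let $\varphi_k\in\Phi$, $n_k\in\mathbb{N}$ satisfy $\varphi_k(x_n)>1-\frac1k$ for $n\ge n_k$.

\emph{Every subsequence has a norm convergent subsequence.} The union of the supports of the $x_n$ is countable and $|x_n(\gamma)|\le1$, so a diagonal argument gives a further subsequence, again written $(x_n)$, that converges coordinatewise to some $x$. By Fatou's lemma $\|x\|_1\le\liminf\|x_n\|_1$ and $\|x\|_2\le\liminf\|x_n\|_2$; in particular $x\in\ell_1(\Gamma)$. Since $\varphi_k$ is finitely supported, $\varphi_k(x)\ge1-\frac1k$ for all $k$, so $N(x)\ge1$. Therefore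
\[
\limsup\|x_n\|_1^2=1-\liminf\|x_n\|_2^2\le N(x)^2-\|x\|_2^2=\|x\|_1^2,
\]
and so $\|x_n\|_1\to\|x\|_1$. The Riesz--Scheff\'e argument finishes the step: Fatou's lemma applied to the nonnegative functions $|x_n|+|x|-|x_n-x|$ gives $2\|x\|_1\le2\|x\|_1-\limsup\|x_n-x\|_1$, so $\|x_n-x\|_1\to0$.

\emph{The limit is unique.} Let $x$ and $y$ be norm limits of two subsequences. Then $N(x)=N(y)=1$, and $\varphi_k(x+y)\ge2-\frac2k$ for all $k$ gives $N(x+y)\ge2$. Let $P=(\|x\|_1,\|x\|_2)$ and $Q=(\|y\|_1,\|y\|_2)$, unit vectors of the Euclidean plane. Then
\[
4\le\|x+y\|_1^2+\|x+y\|_2^2\le(\|x\|_1+\|y\|_1)^2+(\|x\|_2+\|y\|_2)^2=|P+Q|^2\le4.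
\]
Equality in the last step gives $P=Q$, and equality in the middle step gives $\|x+y\|_2=\|x\|_2+\|y\|_2=2\|x\|_2$. By the parallelogram law, $\|x-y\|_2^2=2\|x\|_2^2+2\|y\|_2^2-\|x+y\|_2^2=0$, so $x=y$.

Thus every subsequence of $(x_n)$ has a subsequence converging to one and the same point, and $(x_n)$ converges.
\end{proof}

\section{Duality, renorming and density}\label{sec:dual}

We prove Theorem~\ref{thm:sharp}(c). Let $1<p<\infty$ and $X=X_p(\omega_1)$.

\subsection*{Duality}
The unit ball of $X$ is not compact for pointwise convergence on $[0,\omega_1]$, since $u_n\to\mathbf{1}_{[\omega,\omega_1]}\notin X$ pointwise. But a continuous function is determined by its values at the isolated points, and these values are subject to no continuity condition. So let $I$ be the set of all ordinals below $\omega_1$ that are not limit ordinals; thus $0\in I$, and $\sup(I\cap[0,\lambda))=\lambda$ for every limit ordinal $\lambda\le\omega_1$. By Lemma~\ref{lem:dual} it suffices to show that the restriction map $R\colon X\to V_p(I)$, $RF=F|_I$, is an isometry onto $V_p(I)$.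

For $F\in X$, continuity allows us to apply Lemma~\ref{lem:replace} with $A=[0,\omega_1]$ and $A_0=I$, which gives $\|RF\|=\|F\|$.

Let $G\in V_p(I)$. By Lemma~\ref{lem:tail} the limit $G(\lambda^-)$ along $I$ exists for every limit ordinal $\lambda\le\omega_1$. Define $F=G$ on $I$ and $F(\lambda)=G(\lambda^-)$ at limit ordinals. Lemma~\ref{lem:replace} gives $v(F;[0,\omega_1])=v(G;I)<\infty$. To see that $F$ is continuous at a limit ordinal $\lambda$, let $\epsilon>0$ and choose $\beta<\lambda$ with $|G(t)-F(\lambda)|\le\epsilon$ for $t\in I\cap(\beta,\lambda)$. If $\mu\in(\beta,\lambda)$ is a limit ordinal, then $F(\mu)$ is a limit of values $G(t)$ with $t\in I\cap(\beta,\mu)$, so $|F(\mu)-F(\lambda)|\le\epsilon$ as well. Hence $F\in X$ by Corollary~\ref{cor:structure}(a), and $RF=G$. So $X$ is isometric to a dual space $Z^*$.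

\subsection*{Renorming}
A Banach space $Z$ is an \emph{Asplund space} if every continuous convex function on a nonempty open convex subset of $Z$ is Fr\'echet differentiable on a dense $G_\delta$ subset of its domain. We use two theorems about such spaces: if $Z^*$ has the RNP, then $Z$ is an Asplund space (Stegall); and the dual of every Asplund space admits an equivalent locally uniformly convex norm (Fabian and Godefroy \cite{FG}). Since $Z^*$ is isometric to $X$, which has the RNP by Proposition~\ref{prop:rnp}, the space $X$ admits an equivalent locally uniformly convex norm.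

\subsection*{Density}
The finite rational combinations of the $u_\alpha$, $\alpha<\omega_1$, form a dense set of cardinality $\aleph_1$. For $\alpha<\beta<\omega_1$ we have $(u_\alpha-u_\beta)(\beta)=1$, so $\|u_\alpha-u_\beta\|\ge1$ by \eqref{eq:eval}, and $X$ is not separable. Hence the density of $X$ is $\aleph_1$, and the proof of Theorem~\ref{thm:sharp} is complete.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Ball separation properties in Banach spaces and extremal properties of unit ball in dual spaces},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.twjm/1500406119}.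

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{FG}
M.~Fabian and G.~Godefroy, \emph{Studia Math.} 91 (1988).

\bibitem{Ng}
K.~F.~Ng, \emph{Math. Scand.} 29 (1971).

\end{thebibliography}
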